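
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{The unique uniform norm property does not imply\\ the spectral extension property}


\begin{abstract}
A semisimple commutative Banach algebra has the unique uniform norm property (UUNP) if the spectral radius $r$ is its only uniform norm, and the spectral extension property (SEP) if $r\le|\cdot|$ for every submultiplicative norm $|\cdot|$. SEP implies UUNP. We show that the converse fails, for algebras with and without unit. Our non-unital example even carries a continuous norm for which every element is quasinilpotent. In the other direction, UUNP and SEP are equivalent for uniform algebras, and more generally whenever multiplication operators on closed ideals have the spectral radius that the Gelfand transform predicts; here no continuity of the norms is assumed.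
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}
All algebras are complex and commutative. A \emph{norm} on an algebra is a submultiplicative norm, not necessarily complete.

Let $(A,\|\cdot\|)$ be a commutative Banach algebra. A \emph{character} of $A$ is a nonzero multiplicative linear functional; characters automatically satisfy $\|\varphi\|\le1$. The set $\Delta(A)$ of all characters carries the topology of pointwise convergence on $A$. It is locally compact, and the Gelfand transform $\hat a(\varphi)=\varphi(a)$ of each $a\in A$ is continuous and vanishes at infinity. The spectral radius is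
\[
 r(a)=\lim_k\|a^k\|^{1/k}=\sup_{\varphi\in\Delta(A)}|\hat a(\varphi)| ,
\]
with $\sup\emptyset=0$. The algebra is \emph{semisimple} if $\hat a=0$ only for $a=0$. For $F\subset\Delta(A)$ put $k(F)=\{a\in A:\hat a|_F=0\}$, and for an ideal $J$ let $h(J)=\{\varphi\in\Delta(A):\varphi|_J=0\}$ be its hull.

A norm $|\cdot|$ on $A$ is a \emph{uniform norm} if $|a^2|=|a|^2$ for all $a$. The algebra has the \emph{unique uniform norm property} (UUNP) if it has exactly one uniform norm, and the \emph{spectral extension property} (SEP) if $r(a)\le|a|$ for all $a\in A$ and every norm $|\cdot|$ on $A$. If $A$ is semisimple, then $r$ is itself a uniform norm, so UUNP says that $r$ is the only one.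

Both properties ask how well a norm on $A$ sees the Gelfand space. Uniform norms see it in the simplest way: they are suprema over subsets.

\begin{lemma}\label{lem:uniform}
Let $A$ be a semisimple commutative Banach algebra.
\begin{enumerate}
\item[(a)] Every uniform norm on $A$ has the form $|a|=\sup_{F}|\hat a|$ for some $F\subset\Delta(A)$; in particular $|a|\le r(a)$.
\item[(b)] If $k(F)\ne0$ for every closed $F\subsetneq\Delta(A)$, then $A$ has UUNP.
\item[(c)] If $A$ has SEP, then $A$ has UUNP.
\end{enumerate}
\end{lemma}

\begin{proof}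
(a) Let $C$ be the completion of $(A,|\cdot|)$. By continuity $|x^2|=|x|^2$ on $C$, so $|x|=|x^{2^n}|^{2^{-n}}$ for all $n$, and hence $|x|=r_C(x)=\sup_{\chi\in\Delta(C)}|\chi(x)|$. Let $F=\{\chi|_A:\chi\in\Delta(C)\}$. Since $A$ is dense in $C$, no restriction $\chi|_A$ is zero, so $F\subset\Delta(A)$.

(b) By (a), a uniform norm has the form $|a|=\sup_F|\hat a|$. If $\overline F\ne\Delta(A)$, a nonzero $a\in k(\overline F)$ would have $|a|=0$. So $F$ is dense, and $|a|=\sup_{\Delta(A)}|\hat a|=r(a)$.

(c) A uniform norm satisfies $|a|\le r(a)$ by (a), and $r(a)\le|a|$ by SEP.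
\end{proof}

Whether UUNP conversely implies SEP for semisimple algebras is the question treated here; its source is \cite{AR}.

\subsection{What a counterexample must look like}
Let $A$ be semisimple with UUNP, and let $|\cdot|$ be any norm on $A$. The formula $|a|_\infty=\lim_k|a^k|^{1/k}$ gives the spectral radius in the completion of $(A,|\cdot|)$, hence a submultiplicative seminorm with $|a^2|_\infty=|a|_\infty^2$. If it vanishes only at $0$, it is a uniform norm, so it equals $r$, and $r=|\cdot|_\infty\le|\cdot|$. Thus $|\cdot|$ can violate SEP only if $|a|_\infty=0$ for some $a\ne0$, that is, if some nonzero $a$ is quasinilpotent for $|\cdot|$. Conversely, if $|a|_\infty=0$ and $a\neq0$, then $r(a)>0$ and $|a^k|<r(a)^k=r(a^k)$ for some $k$, so SEP fails. \emph{Under UUNP, SEP fails exactly when some norm makes some nonzero element quasinilpotent.}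

It is easy to make elements quasinilpotent. On power series $f=\sum_{k\ge1}c_kz^k$ with $\sum|c_k|<\infty$, the norm $\sum e^{-k^2}|c_k|$ makes $z$ quasinilpotent. But this algebra is far from UUNP: the supremum over any smaller disc about $0$ is another uniform norm. UUNP requires elements whose transforms have small support, and these seem to exclude quasinilpotence. Indeed, suppose $|a|<r(a)$, scaled so that $r(a)=1=\hat a(x)$. UUNP supplies nonzero elements $f$ whose transforms live where $|1-\hat a|<\eta$ (Lemma~\ref{lem:local}). There $a$ ought to be invertible, so one expects $f=a^kh_k$ with $\|h_k\|$ growing at most like $(1-\eta)^{-k}$. If $|\cdot|$ is continuous and $\lim_k|a^k|^{1/k}<1-\eta$, then $|f|\le|a^k||h_k|\to0$, which is absurd. One would therefore guess that UUNP implies SEP.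

For uniform algebras the guess is correct. In general it is wrong, because the expected growth of $h_k$ is not guaranteed: on a closed ideal $J$, the spectral radius of multiplication by an element need not be governed by its Gelfand transform on $\Delta(A)\setminus h(J)$.

\subsection{Results}

\begin{theorem}\label{thm:A}
There is a separable semisimple commutative Banach algebra $(A,\|\cdot\|)$ such that
\begin{enumerate}
\item[(i)] $k(F)\ne0$ for every closed $F\subsetneq\Delta(A)$; consequently $A$ has UUNP;
\item[(ii)] there is a norm $|\cdot|\le\|\cdot\|$ on $A$ with $\lim_n|a^n|^{1/n}=0$ for all $a\in A$; consequently $A$ does not have SEP.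
\end{enumerate}
The unitization $A\oplus\mathbb C1$ also has UUNP and not SEP.
\end{theorem}

By (ii) the algebra $A$ has no unit, since $|1^n|^{1/n}\to1$ for a unit in any norm.

For the positive result, an element $b=a+\lambda1$ with $a\in A$ and $\lambda\in\mathbb C$ acts on $A$ by $bh=ah+\lambda h$, and $\hat b=\hat a+\lambda$ on $\Delta(A)$. Consider the following condition on a semisimple commutative Banach algebra $A$.
\begin{itemize}
\item[(M)] For every closed ideal $J\ne0$ of $A$ and every $b\in A+\mathbb C1$, the operator $M_b:h\mapsto bh$ on $J$ satisfies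
$\displaystyle\lim_k\|M_b^k\|^{1/k}\le\sup_{\varphi\in\Delta(A)\setminus h(J)}|\hat b(\varphi)|.$
\end{itemize}
If $\|\cdot\|\le C\,r$ on $A$ for some constant $C$, then (M) holds: for $h\in J$ the function $\hat h$ vanishes on $h(J)$, so
\[
\|b^kh\|\le C\,r(b^kh)\le C\sup_{\Delta(A)\setminus h(J)}|\hat b|^k\,\|h\| .
\]
This applies in particular to uniform algebras, unital or not, where $\|\cdot\|=r$.

\begin{theorem}\label{thm:B}
If $A$ satisfies \textup{(M)}, in particular if $A$ is a uniform algebra, then UUNP and SEP are equivalent for $A$. No continuity of the norms in SEP is assumed.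
\end{theorem}

Thus the Banach norm of a counterexample is never equivalent to the spectral radius.

Section~\ref{sec:one} shows the mechanism of Theorem~\ref{thm:A} over one disc. Sections~\ref{sec:tree}--\ref{sec:quasi} carry it out along a tree, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{One disc}\label{sec:one}

Let $\mathbb D$ be the closed unit disc and let $B$ be the algebra of functions $f(z_0)=\sum_{k\ge0}c_kz_0^k$ on $\mathbb D$ with $\|f\|=\sum|c_k|<\infty$. Let $U\subset\mathbb D$ be a closed disc with center $c$ and radius $\rho>0$. In this section we suppose that $0\notin U$, that is, $\rho<|c|$. We want to adjoin to $B$ an element $z_1$ which is \emph{localized over} $U$, in the sense that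
\begin{equation}\label{eq:loc}
\varphi(z_1)\ne0\ \Longrightarrow\ \varphi(z_0)\in U\qquad\text{for every character }\varphi .
\end{equation}
At the same time some smaller norm should make $z_0$ and $z_1$ quasinilpotent. We look for an algebra of series $\sum_{k\ge0}q_k(z_0)z_1^k$, $q_k\in B$, with a norm $\sum_kN_k(q_k)$, where $N_0=\|\cdot\|$. There are two obvious choices of $N_k$ for $k\ge1$, and both fail.
\begin{itemize}
\item $N_k=\|\cdot\|$. Then evaluation at each point of $\mathbb D\times\mathbb D$ is a character, and \eqref{eq:loc} fails.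
\item $N_k=\sup_U|\cdot|$. Here one has to complete the algebra. Then \eqref{eq:loc} holds, because $|\varphi(z_0)-c|^m|\varphi(z_1)|\le\|(z_0-c)^mz_1\|=\rho^m$ for all $m$. But the second goal is lost. Let $|\cdot|$ be a norm dominated by the given one. For every polynomial $p$,
\[
|z_1|\le|z_0^k|\,|pz_1|+|(1-z_0^kp)z_1|\le|z_0^k|\sup_U|p|+\sup_U|1-z_0^kp| .
\]
Polynomials approximate $z_0^{-k}$ uniformly on $U$, so $|z_1|\le|z_0^k|(|c|-\rho)^{-k}$ for all $k$, and $z_0$ is not quasinilpotent.
\end{itemize}
The first norm sees all of $\mathbb D$ and the second sees only $U$. The remedy is to let the $k$-th coefficient see all of $\mathbb D$, but with a weight whose $k$-th root tends to $0$: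
\begin{equation}\label{eq:Nk}
N_k(q)=\max\Bigl(\sup_U|q|,\ e^{-k^2}\|q\|\Bigr).
\end{equation}
That this gives a Banach algebra of functions on $U\times\mathbb D$ is checked, in general, in Section~\ref{sec:tree}. Here is what it does. Since $\|(z_0-c)^m\|=(1+|c|)^m$,
\begin{equation}\label{eq:onedisc}
\|(z_0-c)^mz_1^k\|=\max\bigl(\rho^m,\ e^{-k^2}(1+|c|)^m\bigr).
\end{equation}

\emph{Localization.} Let $\varphi$ be a character. Applying $|\varphi(x)|\le\|x^k\|^{1/k}$ to $x=(z_0-c)^mz_1$ gives
\[
|\varphi(z_0)-c|^m|\varphi(z_1)|\le\max\bigl(\rho^m,\ e^{-k}(1+|c|)^m\bigr)\longrightarrow\rho^m\qquad(k\to\infty).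
\]
If $\varphi(z_1)\ne0$, taking $m$-th roots and letting $m\to\infty$ gives $|\varphi(z_0)-c|\le\rho$, which is \eqref{eq:loc}.

\emph{Quasinilpotence.} Put $[\sum c_kz_0^k]=\sum e^{-k^2}|c_k|$ on $B$ and $[\sum q_kz_1^k]=\sum e^{-k^2}[q_k]$ on the larger algebra. As $e^{-k^2}[q]\le e^{-k^2}\|q\|\le N_k(q)$, the new norm is dominated by the old one. It is submultiplicative because $(k+l)^2\ge k^2+l^2$, and $[z_i^k]^{1/k}=e^{-k}\to0$ for $i=0,1$.

\emph{What was sacrificed.} Let $k=1$ in \eqref{eq:onedisc} and let $m$ grow: multiplication by $z_0-c$ on the closed ideal generated by $z_1$ has spectral radius at least $1+|c|$, although $|\varphi(z_0)-c|\le\rho$ for all characters $\varphi$ that do not vanish on this ideal. This is the failure of (M), which Theorem~\ref{thm:B} shows to be unavoidable.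

To obtain UUNP, we adjoin one such element over each disc of a countable family, chosen so that every nonempty open subset of $\mathbb D$ contains discs of the family. This produces new characters, which take the pair $(z_0,z_1)$ into the sets $U\times\mathbb D$, and the open subsets of these sets must again contain supports. So the construction is repeated along a tree. The condition $0\notin U$ was used only to rule out the second choice above; it is not needed in the construction.

\section{The tree and the algebras $B_t$}\label{sec:tree}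

\subsection{Polydiscs}
A \emph{polydisc} in $\mathbb C^n$, $n\ge1$, is a product of $n$ closed discs of positive radius. Let $T$ be the set of finite sequences of positive integers, including the empty sequence $\emptyset$. We write $|s|$ for the length of $s$, $s\le t$ if $s$ is an initial segment of $t$, $t|i$ for the initial segment of $t$ of length $i$, $t^-$ for the parent of $t\ne\emptyset$ (its initial segment of length $|t|-1$), and $sj$ for the sequence $s$ followed by $j$.

Put $W_\emptyset=\mathbb D\subset\mathbb C$. Given a polydisc $W_s\subset\mathbb C^{|s|+1}$, choose polydiscs $U_{sj}\subset W_s$ $(j\ge1)$ such that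
\begin{equation}\label{eq:dense}
\text{every nonempty relatively open subset of } W_s \text{ contains } U_{sj} \text{ for infinitely many } j,
\end{equation}
and put $W_{sj}=U_{sj}\times\mathbb D\subset\mathbb C^{|s|+2}$. This is possible: $W_s$ is the closure of its interior, so every nonempty relatively open subset contains a polydisc with rational centers and radii. There are countably many such polydiscs in $W_s$; list them so that each occurs infinitely often.

The coordinates on $W_t$ are $z_0,\dots,z_{|t|}$. Since $W_t=U_t\times\mathbb D$ and $U_t\subset W_{t^-}$ for $t\ne\emptyset$, the projection to the first $|s|+1$ coordinates maps $W_t$ into $W_s$ whenever $s\le t$; call it $\pi_{t,s}$. Then $\pi_{t,s}=\pi_{u,s}\circ\pi_{t,u}$ for $s\le u\le t$.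

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (-4.5,0)--(4.5,0);
\node[right] at (4.5,0) {$W_\emptyset=\mathbb D$};
\draw (-3.2,-1) rectangle (-1.4,1);
\draw (1.0,-1) rectangle (3.2,1);
\draw[line width=2.4pt] (-3.2,0)--(-1.4,0);
\draw[line width=2.4pt] (1.0,0)--(3.2,0);
\node[above] at (-2.3,1) {$W_{(1)}=U_{(1)}\times\mathbb D$};
\node[above] at (2.1,1) {$W_{(2)}=U_{(2)}\times\mathbb D$};
\node[below] at (-2.3,0) {$U_{(1)}$};
\node[below] at (2.1,0) {$U_{(2)}$};
\draw[fill=gray!50] (-2.9,0.4) rectangle (-2.3,0.8);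
\draw[->] (-4.0,0.6)--(-2.95,0.6);
\node[left] at (-4.0,0.6) {$U_{(1,2)}$};
\end{tikzpicture}
\caption{Sketch of the tree, with each complex disc drawn as a real interval. Over a small disc $U_{(j)}\subset W_\emptyset$ stands the polydisc $W_{(j)}=U_{(j)}\times\mathbb D$, to be thought of as attached to $W_\emptyset$ along $U_{(j)}\times\{0\}$; two of infinitely many are shown. The shaded set $U_{(1,2)}\subset W_{(1)}$ is the base of a polydisc $W_{(1,2)}=U_{(1,2)}\times\mathbb D$ of the next level. In every $W_s$, each nonempty relatively open set contains infinitely many bases of the next level.}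
\label{fig:tree}
\end{figure}

\subsection{The algebras}
We now build over each $W_t$ a Banach algebra by the recipe \eqref{eq:Nk}. For a coefficient to be recovered from its values on the small set $U_t$, we carry along a uniqueness property.

\begin{proposition}\label{prop:Bt}
There are unital Banach algebras $(B_t,\|\cdot\|_t)$, $t\in T$, of continuous functions on $W_t$ with pointwise operations, such that $\|1\|_t=1$, $\sup_{W_t}|f|\le\|f\|_t$, and
\begin{itemize}
\item[\textup{(U)}] if $f\in B_t$ vanishes on a polydisc contained in $W_t$, then $f=0$.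
\end{itemize}
They are given by $B_\emptyset=\{f=\sum_{k\ge0}c_kz_0^k:\|f\|_\emptyset=\sum|c_k|<\infty\}$ and, for $t\ne\emptyset$ with parent $s=t^-$, by
\begin{equation}\label{eq:Bt}
B_t=\Bigl\{f(z',z)=\sum_{k\ge0}q_k(z')z^k:\ q_k\in B_s,\ \|f\|_t=\sum_kN_{t,k}(q_k)<\infty\Bigr\},
\end{equation}
where $(z',z)\in U_t\times\mathbb D=W_t$ and
\[
N_{t,k}(q)=\max\Bigl(\sup_{U_t}|q|,\ e^{-k^2}\|q\|_s\Bigr)\qquad(q\in B_s).
\]
\end{proposition}

\begin{proof}
For $t=\emptyset$ everything is immediate; (U) is the identity theorem for power series. Let $t\neq\emptyset$, $s=t^-$, and suppose $B_s$ has the stated properties. Since $U_t\subset W_s$, we have $\sup_{U_t}|q|\le\|q\|_s$, so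
\begin{equation}\label{eq:N1}
e^{-k^2}\|q\|_s\le N_{t,k}(q)\le\|q\|_s,\qquad N_{t,0}=\|\cdot\|_s .
\end{equation}
Since $(k+l)^2\ge k^2+l^2$, we have $e^{-(k+l)^2}\|qr\|_s\le e^{-k^2}\|q\|_s\,e^{-l^2}\|r\|_s$. Also $\sup_{U_t}|qr|\le\sup_{U_t}|q|\sup_{U_t}|r|$, and therefore
\begin{equation}\label{eq:N2}
N_{t,k+l}(qr)\le N_{t,k}(q)\,N_{t,l}(r).
\end{equation}

\emph{Functions and coefficients.} On $W_t$ we have $|q_k(z')z^k|\le\sup_{U_t}|q_k|\le N_{t,k}(q_k)$. So the series in \eqref{eq:Bt} converges uniformly, $f$ is continuous, and $\sup_{W_t}|f|\le\|f\|_t$. For fixed $z'\in U_t$, $f(z',\cdot)$ determines the numbers $q_k(z')$. Thus $f$ determines $q_k|_{U_t}$, and hence $q_k$ by (U) for $B_s$. So $\|\cdot\|_t$ is well defined.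

\emph{Banach algebra.} By \eqref{eq:N1} each $(B_s,N_{t,k})$ is a Banach space, and $B_t$ is their $\ell^1$-sum, so $B_t$ is complete. The pointwise product of $\sum q_kz^k$ and $\sum r_lz^l$ has coefficients $\sum_{k+l=m}q_kr_l$ by absolute convergence, and \eqref{eq:N2} gives submultiplicativity. Finally $\|1\|_t=N_{t,0}(1)=1$.

\emph{Property \textup{(U)}.} A polydisc in $W_t$ has the form $U'\times E$ with a polydisc $U'\subset U_t$ and a disc $E\subset\mathbb D$. Let $f=0$ on $U'\times E$. For $z'\in U'$ the power series $\sum q_k(z')z^k$ converges absolutely on $\mathbb D$ and vanishes on $E$, so $q_k(z')=0$ for all $k$. Hence each $q_k$ vanishes on the polydisc $U'\subset W_s$, and $q_k=0$ by (U) for $B_s$.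
\end{proof}

\begin{lemma}\label{lem:Bt}
\begin{enumerate}
\item[(a)] For $s\le t$ the map $f\mapsto f\circ\pi_{t,s}$ is an isometric unital homomorphism $B_s\to B_t$.
\item[(b)] Polynomials in $z_0,\dots,z_{|t|}$ belong to $B_t$ and are dense in it.
\item[(c)] Let $A_t$ be the set of $f\in B_t$ with $q_0=0$ ($c_0=0$ if $t=\emptyset$). Then $A_t$ is a closed ideal of $B_t$, in which the polynomials divisible by $z_{|t|}$ are dense.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $s=t^-$, $f\circ\pi_{t,s}$ is the series with $q_0=f$ and $q_k=0$ for $k\ge1$; its norm is $N_{t,0}(f)=\|f\|_s$. In general, compose.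

(b) This holds for $t=\emptyset$. For $t\ne\emptyset$, use induction: finite sums $\sum_{k\le K}q_kz^k$ are dense in $B_t$, and each $q_k$ can be approximated by polynomials in $\|\cdot\|_{t^-}\ge N_{t,k}$.

(c) $A_t$ consists of the $f\in B_t$ that vanish where the last coordinate is $0$: for $t\ne\emptyset$ we have $f(z',0)=q_0(z')$ on $U_t$, and $q_0|_{U_t}=0$ implies $q_0=0$ by (U). So $A_t$ is a closed ideal. For the density, start the sums in (b) at $k=1$.
\end{proof}

\section{The algebra $A$}\label{sec:A}

We now glue the pieces $A_t$ into one algebra of functions. A function in $A_s$ vanishes where $W_s$ is attached to the rest of the tree below it, so it is natural to extend it by $0$ to all nodes that are not above $s$, and to pull it back to the nodes above $s$. Formally, let $X$ be the disjoint union of the sets $W_t$, whose points we write $(t,w)$, $w\in W_t$. A function $f\in A_s$ extends to $X$ by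
\[
\tilde f(t,w)=\begin{cases} f(\pi_{t,s}(w)) & \text{if } s\le t,\\ 0&\text{otherwise.}\end{cases}
\]
Let $A$ be the set of functions $a=\sum_{t\in T}\tilde a_t$ on $X$ with $a_t\in A_t$ and $\|a\|:=\sum_t\|a_t\|_t<\infty$. At each point of $X$ only finitely many terms of the sum are nonzero.

\begin{proposition}\label{prop:A}
$(A,\|\cdot\|)$ is a semisimple commutative Banach algebra under pointwise multiplication. For $f\in A_s$ and $h\in A_t$,
\begin{equation}\label{eq:prod}
\tilde f\,\tilde h=\begin{cases}\bigl((f\circ\pi_{t,s})\,h\bigr)^{\sim}&\text{if }s\le t,\\ 0&\text{if $s,t$ are incomparable.}\end{cases}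
\end{equation}
\end{proposition}

\begin{proof}
On $W_t$ the function $a$ equals $\sum_{s\le t}a_s\circ\pi_{t,s}$. Hence $a_\emptyset=a|_{W_\emptyset}$ and
\[
a_t=a|_{W_t}-a|_{W_{t^-}}\circ\pi_{t,t^-}\qquad(t\ne\emptyset).
\]
So $a$ determines its components $a_t$, and $A$ is the $\ell^1$-sum of the Banach spaces $A_t$. Point evaluations satisfy $|a(t,w)|\le\sum_{s\le t}\|a_s\|_s\le\|a\|$.

For \eqref{eq:prod}, note that $\tilde f\tilde h$ can be nonzero at $(u,w)$ only if $s\le u$ and $t\le u$, and then $s,t$ are comparable. If $s\le t\le u$, the value is $f(\pi_{u,s}(w))h(\pi_{u,t}(w))=((f\circ\pi_{t,s})h)(\pi_{u,t}(w))$. Moreover $(f\circ\pi_{t,s})h\in A_t$, because $A_t$ is an ideal of $B_t$, and its norm is at most $\|f\|_s\|h\|_t$ by Lemma~\ref{lem:Bt}(a). So for $a,b\in A$ the family $(\tilde a_s\tilde b_{s'})_{s,s'}$ is absolutely summable in $A$, with sum of norms at most $\|a\|\|b\|$. Since point evaluations are continuous, its sum is the pointwise product $ab$. Thus $A$ is a Banach algebra. Each point evaluation is multiplicative, hence zero or a character,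 so an element killed by all characters is the zero function: $A$ is semisimple.
\end{proof}

Let $g_t=\tilde f$ with $f=z_{|t|}\in A_t$, that is,
\begin{equation}\label{eq:g}
g_t(u,w)=w_{|t|}\ \text{ if }t\le u,\qquad g_t(u,w)=0\ \text{ otherwise.}
\end{equation}
Clearly $\|g_t\|=1$, and $g_sg_t=0$ if $s,t$ are incomparable.

\begin{lemma}\label{lem:gen}
\begin{enumerate}
\item[(a)] If $n=|t|$ and $p(z_0,\dots,z_n)$ is a polynomial divisible by $z_n$, then the extension $\tilde p$ of $p|_{W_t}\in A_t$ is $p(g_{t|0},\dots,g_{t|n})$.
\item[(b)] Polynomials without constant term in the elements $g_t$ are dense in $A$; so $A$ is separable.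
\item[(c)] A character of $A$ is determined by its values on the $g_t$, and the topology of $\Delta(A)$ is that of pointwise convergence on $\{g_t:t\in T\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At $(u,w)$ with $t\le u$ both functions equal $p(w_0,\dots,w_n)$. If $t\not\le u$, both vanish, since $g_t(u,w)=0$ and $z_n$ divides $p$.

(b) Finite sums $\sum\tilde a_t$ are dense in $A$, and by Lemma~\ref{lem:Bt}(c) each $a_t$ can be approximated by polynomials divisible by $z_{|t|}$. Now use (a). Coefficients in $\mathbb Q+i\mathbb Q$ suffice, and $T$ is countable.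

(c) Characters are multiplicative and lie in the unit ball of the dual space; use (b).
\end{proof}

\section{Characters of $A$ and UUNP}\label{sec:char}

Besides the point evaluations, $\Delta(A)$ may contain other characters, such as limits along infinite branches of $T$. We do not need to list them. The computation of Section~\ref{sec:one} controls them all.

\begin{proposition}\label{prop:claim}
Let $\varphi\in\Delta(A)$, $|t|=n\ge1$ and $\varphi(g_t)\ne0$. Then $(\varphi(g_{t|0}),\dots,\varphi(g_{t|(n-1)}))\in U_t$.
\end{proposition}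

\begin{proof}
Let $0\le i<n$, let $c$ and $\rho$ be the center and radius of the $i$-th factor disc of $U_t$ (factors numbered from $0$), and let $p=z_i-c\in B_{t^-}$. For $m\ge1$ let $x\in A$ be the extension of $p^mz_n\in A_t$. By Lemma~\ref{lem:gen}(a), $x=\sum_l\binom ml(-c)^{m-l}g_{t|i}^l\,g_t$, hence $\varphi(x)=(\varphi(g_{t|i})-c)^m\varphi(g_t)$. By \eqref{eq:prod}, $x^k$ is the extension of $p^{mk}z_n^k$, so
\[
|\varphi(x)|^k\le\|x^k\|=N_{t,k}(p^{mk})\le\max\bigl(\rho^{mk},\ e^{-k^2}\|p\|_{t^-}^{mk}\bigr).
\]
Take $k$-th roots and let $k\to\infty$. The second term becomes $e^{-k}\|p\|_{t^-}^m\to0$, and we obtain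
\[
|\varphi(g_{t|i})-c|^m\,|\varphi(g_t)|\le\rho^m .
\]
Taking $m$-th roots and letting $m\to\infty$ gives $|\varphi(g_{t|i})-c|\le\rho$, because $\varphi(g_t)\neq0$.
\end{proof}

For $\varphi\in\Delta(A)$ let $S(\varphi)=\{t\in T:\varphi(g_t)\ne0\}$. It is nonempty by Lemma~\ref{lem:gen}(b), and it is a chain, because $g_sg_t=0$ for incomparable $s,t$.

\begin{proposition}\label{prop:open}
Every nonempty open $O\subset\Delta(A)$ contains $\{\varphi\in\Delta(A):\varphi(g_t)\ne0\}$ for some $t\in T$.
\end{proposition}

The idea is to follow a given $\varphi_0\in O$ up the tree to a node $s$ beyond which the finitely many coordinates describing a neighborhood of $\varphi_0$ vanish, and then to choose a child $t$ of $s$ whose base $U_t$ is close to the coordinates of $\varphi_0$.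

\begin{proof}
Let $\varphi_0\in O$. By Lemma~\ref{lem:gen}(c) there are a finite $Q\subset T$ and $\varepsilon>0$ with
\[
\{\varphi:|\varphi(g_q)-\varphi_0(g_q)|<\varepsilon\text{ for all }q\in Q\}\subset O .
\]
We first find a node $s\in S(\varphi_0)$ such that
\begin{equation}\label{eq:node}
q\in Q,\ q\not\le s\ \Longrightarrow\ \varphi_0(g_q)=0 .
\end{equation}
If $S(\varphi_0)$ is finite, let $s$ be its largest element. If the chain $S(\varphi_0)$ is infinite, let $s$ be an element of it with $|s|\ge|q|$ for all $q\in Q$; every $q\in Q\cap S(\varphi_0)$ is comparable with $s$ and not longer, so $q\le s$.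

Let $w=(\varphi_0(g_{s|i}))_{0\le i\le|s|}$. Then $w\in W_s$: the last coordinate satisfies $|\varphi_0(g_s)|\le1$, and if $s\ne\emptyset$, the preceding coordinates form a point of $U_s$ by Proposition~\ref{prop:claim}. The set $\{v\in W_s:|v_i-w_i|<\varepsilon\text{ for all }i\}$ is relatively open and contains $w$. By \eqref{eq:dense} it contains $U_{sj}$ for infinitely many $j$. Each $q\in Q$ satisfies $q\ge sj$ for at most one $j$. So we can choose $j$ such that $t=sj$ satisfies
\[
U_t\subset\{v\in W_s:|v_i-w_i|<\varepsilon\text{ for all }i\}\quad\text{and}\quad q\not\ge t\text{ for all }q\in Q .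
\]

Now let $\varphi(g_t)\neq0$. By Proposition~\ref{prop:claim}, $(\varphi(g_{s|i}))_{0\le i\le|s|}\in U_t$, so $|\varphi(g_q)-\varphi_0(g_q)|<\varepsilon$ for all $q\in Q$ with $q\le s$. If $q\in Q$ and $q\not\le s$, then $q\not\le t$, since the initial segments of $t$ are $t$ itself, which is excluded, and those of $s$. As also $q\not\ge t$, we get $g_qg_t=0$, so $\varphi(g_q)=0=\varphi_0(g_q)$ by \eqref{eq:node}. Hence $\varphi\in O$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
Let $F\subsetneq\Delta(A)$ be closed. By Proposition~\ref{prop:open}, applied to the complement of $F$, there is $t$ with $\hat g_t=0$ on $F$. So $0\ne g_t\in k(F)$. UUNP follows from Lemma~\ref{lem:uniform}(b).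
\end{proof}

\section{A norm that makes every element quasinilpotent}\label{sec:quasi}

It remains to iterate the second half of Section~\ref{sec:one}. Define on $B_t$, by recursion along the tree,
\[
\Bigl[\sum c_kz_0^k\Bigr]_\emptyset=\sum e^{-k^2}|c_k|,\qquad
\Bigl[\sum q_kz^k\Bigr]_t=\sum_ke^{-k^2}[q_k]_{t^-}\quad(t\ne\emptyset).
\]

\begin{lemma}\label{lem:bracket}
Each $[\cdot]_t$ is a norm on the algebra $B_t$ with $[f]_t\le\|f\|_t$, and $[f\circ\pi_{t,s}]_t=[f]_s$ for $s\le t$ and $f\in B_s$. In particular $[1]_t=1$.
\end{lemma}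

\begin{proof}
By induction. For $t=\emptyset$ the first two claims are clear. For $t\ne\emptyset$, \eqref{eq:N1} gives
\[
\sum_ke^{-k^2}[q_k]_{t^-}\le\sum_ke^{-k^2}\|q_k\|_{t^-}\le\sum_kN_{t,k}(q_k)=\|f\|_t .
\]
If $[f]_t=0$, all $q_k$ vanish, so $f=0$. Submultiplicativity follows from $e^{-(k+l)^2}\le e^{-k^2}e^{-l^2}$ and the inductive hypothesis. The equality holds for $s=t^-$, since $f\circ\pi_{t,s}$ has $q_0=f$ and no other nonzero coefficients; in general, compose. With $s=\emptyset$ and $f=1$ it gives $[1]_t=[1]_\emptyset=1$.
\end{proof}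

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
For $a=\sum\tilde a_t\in A$ put $|a|=\sum_t[a_t]_t\le\|a\|$. This is a vector space norm on $A$. For $f\in A_s$, $h\in A_t$ with $s\le t$, Lemma~\ref{lem:bracket} gives $[(f\circ\pi_{t,s})h]_t\le[f]_s[h]_t$. So \eqref{eq:prod} yields $|\tilde a_s\tilde b_{s'}|\le[a_s]_s[b_{s'}]_{s'}$ for all $s,s'$. Since $ab=\sum_{s,s'}\tilde a_s\tilde b_{s'}$ converges in $\|\cdot\|$, hence in $|\cdot|$, we get $|ab|\le|a||b|$.

Let $R$ be the completion of $(A,|\cdot|)$. Since $g_t^k$ is the extension of $z_{|t|}^k$ and $[1]_{t^-}=1$ for $t\ne\emptyset$, we have $|g_t^k|=e^{-k^2}$. So $|g_t^k|^{1/k}=e^{-k}\to0$, and each $g_t$ is quasinilpotent in $R$. The spectral radius $r_R$ of the commutative algebra $R$ is subadditive and submultiplicative, so all polynomials without constant term in the $g_t$ are quasinilpotent as well. They are $\|\cdot\|$-dense in $A$ by Lemma~\ref{lem:gen}(b), hence $|\cdot|$-dense in $R$. As $|r_R(x)-r_R(y)|\le r_R(x-y)\le|x-y|$, we conclude that $r_R=0$ on $R$. In particular $\lim_n|a^n|^{1/n}=0$ for all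 $a\in A$.

SEP fails already at $g_t$: we have $|g_t|=e^{-1}$, while $r(g_t)=1$, since evaluation at a point of $W_t$ with last coordinate $1$ is a character with value $1$ at $g_t$, and $\|g_t\|=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, unital case]
Let $A^\#=A\oplus\mathbb C1$ with norm $\|a\|+|\lambda|$. Then $\Delta(A^\#)=\Delta(A)\cup\{\infty\}$, where $\infty(a+\lambda1)=\lambda$, $\Delta(A)$ is open, and $A^\#$ is semisimple. The character $\infty$ is not isolated: for $w\in\mathbb D\setminus\{0\}$, evaluation at $(\emptyset,w)$ is a character of $A$, since its value at $g_\emptyset$ is $w\ne0$; and as $w\to0$ it tends to $\infty$, since $a(\emptyset,w)=a_\emptyset(w)\to a_\emptyset(0)=0$ for all $a\in A$. So if $F\subsetneq\Delta(A^\#)$ is closed, its complement meets $\Delta(A)$ in a nonempty open set. By Proposition~\ref{prop:open} there is $t$ such that $\hat g_t$ vanishes on $F\cap\Delta(A)$. As $\infty(g_t)=0$, we have $0\ne g_t\in k(F)$. Lemma~\ref{lem:uniform}(b) gives UUNP.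

Finally, $|a+\lambda1|:=|a|+|\lambda|$ is a norm on $A^\#$, and $|g_t|=e^{-1}<1=r(g_t)$. So $A^\#$ does not have SEP.
\end{proof}

\begin{remark}
The algebra $A$ violates (M) for the reason given in Section~\ref{sec:one}. Choose $t=(j)$ such that the center $c$ of the disc $U_t$ is not $0$, and let $\rho$ be the radius of $U_t$; then $\rho\le1$. Let $J$ be the closed ideal generated by $g_t$, and $b=g_\emptyset-c1$. On $J$ we have $\|M_b^k\|\ge\|b^kg_t\|=N_{t,1}((z_0-c)^k)\ge e^{-1}(1+|c|)^k$, while $\varphi\notin h(J)$ means $\varphi(g_t)\ne0$, so that $|\hat b(\varphi)|\le\rho<1+|c|$ by Proposition~\ref{prop:claim}.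
\end{remark}

\section{When UUNP implies SEP}\label{sec:B}

We prove Theorem~\ref{thm:B}. Let $A$ satisfy (M). SEP implies UUNP by Lemma~\ref{lem:uniform}(c). From now on assume UUNP and write $\Delta=\Delta(A)$. UUNP enters only through the following lemma, which produces elements supported where a given transform peaks.

\begin{lemma}\label{lem:local}
Let $b\in A$ with $r(b)=1=\hat b(x)$ for some $x\in\Delta$, let $0<\eta<1$ and $V=\{\varphi\in\Delta:|1-\hat b(\varphi)|<\eta\}$. Then $k(\Delta\setminus V)\ne0$.
\end{lemma}

\begin{proof}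
Otherwise $a\mapsto\sup_{\Delta\setminus V}|\hat a|$ is a uniform norm, hence equal to $r$. Let $c=(b+b^2)/2$. Then $r(c)\ge|\hat c(x)|=1$. On $\Delta\setminus V$, since $|\hat b|\le1$,
\[
|1+\hat b|^2=2+2|\hat b|^2-|1-\hat b|^2\le4-\eta^2 ,
\]
so $|\hat c|=|\hat b||1+\hat b|/2\le(1-\eta^2/4)^{1/2}<1$, a contradiction.
\end{proof}

If $u\in A$ is nonzero, then $r(u)>0$ is attained by $|\hat u|$, since $\hat u$ vanishes at infinity. So a scalar multiple of $u$ satisfies the hypothesis on $b$ in Lemma~\ref{lem:local} for a suitable $x$.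

\subsection*{Set-up}
Suppose that $|\cdot|$ is a norm on $A$ and $|a|<r(a)$ for some $a$. Scale $a$ so that $r(a)=1=\hat a(x)$ for some $x\in\Delta$. Let
\[
\rho=\lim_k|a^k|^{1/k}\le|a|<1,\quad 0<\eta<\eta'<1-\rho,\quad V=\{|1-\hat a|<\eta\},\quad J=k(\Delta\setminus V).
\]
By Lemma~\ref{lem:local}, $J\ne0$.

Let $J'\subset J$ be a nonzero closed ideal of $A$. If $\varphi\in\Delta\setminus h(J')$, some $h\in J'$ has $\hat h(\varphi)\ne0$, so $\varphi\in V$. Hence (M), applied to $b=1-a$, shows that $1-M_a$ has spectral radius at most $\eta$ on $J'$. So the spectrum of $M_a$ on $J'$ lies in $\{|1-\lambda|\le\eta\}$. In particular $M_a$ is invertible on $J'$, $M_a^{-1}$ has spectral radius at most $1/(1-\eta)$, and there is a constant $C'$, depending on $J'$, with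
\begin{equation}\label{eq:inv}
\|M_a^{-k}|_{J'}\|\le C'(1-\eta')^{-k}\qquad(k\ge0).
\end{equation}

If $|\cdot|\le C\|\cdot\|$ for some $C$, we are done: for $0\ne f\in J$, \eqref{eq:inv} with $J'=J$ gives
\[
|f|=|a^kM_a^{-k}f|\le|a^k|\,C\,C'(1-\eta')^{-k}\|f\|\to0 ,
\]
because $\rho<1-\eta'$. In general $|\cdot|$ may be discontinuous. What the argument needs is continuity of $h\mapsto|f_0h|$ for a single nonzero $f_0$, on a closed ideal containing $f_0$. A gliding hump provides this if $J$ contains infinitely many orthogonal elements. If it does not, $J$ contains an ideal so small that another argument applies.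

\subsection*{Case 1: there are nonzero $f_1,f_2,\ldots\in J$ with $f_mf_n=0$ for $m\ne n$}
Let $J_n=\{h\in J:hf_m=0\text{ for all }m\ne n\}$. This is a closed ideal of $A$ containing $f_n$.

\emph{For some $n$ there is $C$ with $|f_nh|\le C\|h\|$ for all $h\in J_n$.} Otherwise there are, for every $n$, elements $h_n\in J_n$ with $\|h_n\|\le2^{-n}$ and $|f_nh_n|\ge n|f_n|$. Let $y=\sum h_n\in A$. For $m\ne n$ we have $f_nh_m=0$, as $h_m\in J_m$. So $f_ny=f_nh_n$, and $n|f_n|\le|f_ny|\le|f_n||y|$. Hence $|y|\ge n$ for all $n$, which is absurd.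

Fix this $n$ and put $h_k=M_a^{-k}f_n\in J_n$. By \eqref{eq:inv} for $J'=J_n$,
\[
|f_n^2|=|a^kf_nh_k|\le|a^k|\,|f_nh_k|\le|a^k|\,C\,C'(1-\eta')^{-k}\|f_n\|\to0 .
\]
So $f_n^2=0$, and $f_n=0$ by semisimplicity, a contradiction.

\subsection*{Case 2: no such sequence exists}
For open $O\subset V$ let $J_O=k(\Delta\setminus O)\subset J$; then $J_V=J$. We say that $J_O$ has no zero divisors if $pq\ne0$ for all nonzero $p,q\in J_O$.

\emph{Some nonzero $J_O$ has no zero divisors.} Suppose not, and start with $O_0=V$. Given $O_i$ with $J_{O_i}\ne0$, pick nonzero $f_{i+1},f'\in J_{O_i}$ with $f_{i+1}f'=0$, and let $O_{i+1}=\{\hat f'\ne0\}$. Then $O_{i+1}\subset O_i$, $0\ne f'\in J_{O_{i+1}}$, and $\hat f_{i+1}=0$ on $O_{i+1}$. For $m<n$, $\hat f_m$ vanishes on $O_m$ and $\hat f_n$ vanishes off $O_{n-1}\subset O_m$, so $f_mf_n=0$. Thus $f_1,f_2,\dots$ is a sequence as in Case~1, a contradiction. Fix an $O$ as claimed.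

\emph{If $f\in J_O$ and $r(f)=1=\hat f(y)$ for some $y\in\Delta$, then $f^2=f$.} Suppose $u=f-f^2\ne0$. Choose $c\in\mathbb C$ and $y'\in\Delta$ with $r(cu)=1=c\,\hat u(y')$, and $\theta\in(0,1)$ with $|c|\theta<1/2$. Let
\[
V'=\{|1-\hat f|<\theta\},\qquad V''=\{|1-c\hat u|<1/2\}.
\]
Both sets lie in $O$, since $\hat f=\hat u=0$ off $O$. They are disjoint: on $V'$ we have $|c\hat u|=|c||\hat f||1-\hat f|\le|c|\theta<1/2$, and on $V''$ we have $|c\hat u|>1/2$. By Lemma~\ref{lem:local} there are nonzero $p\in k(\Delta\setminus V')$ and $q\in k(\Delta\setminus V'')$. Then $p,q\in J_O$ and $pq=0$, a contradiction.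

\emph{$J_O$ is one-dimensional.} By the previous step, every nonzero element of $J_O$ is a scalar multiple of a nonzero idempotent in $J_O$. Let $f,f'\in J_O$ be nonzero idempotents. Then $f(f'f-f')=0$, and since $J_O$ has no zero divisors, $f'f=f'$; by symmetry $ff'=f$. So $f=f'$, and $J_O=\mathbb Cf$ with $f^2=f\ne0$.

\emph{Conclusion.} As $J_O$ is an ideal, $af=\lambda f$ for some $\lambda\in\mathbb C$. Choose $y\in\Delta$ with $\hat f(y)=1$. Then $\lambda=\hat a(y)$ and $y\in O\subset V$, so $|\lambda|>1-\eta>\rho$. But $|\lambda|^k|f|=|a^kf|\le|a^k||f|$ for all $k$ gives $|\lambda|\le\rho$, a contradiction.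

Both cases are impossible. So $r(a)\le|a|$ for every $a\in A$ and every norm $|\cdot|$ on $A$, which proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{1}
\bibitem{AR} \emph{Approximate Regularity And Its Avatars In Lau Product Of Commutative Banach Algebras}, \texttt{http://mathematicstoday.org/archives/V33\_2017\_8.pdf}.
\end{thebibliography}

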